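\title{Thresholds for rigidity and global rigidity of Gilbert frameworks in the plane}

\begin{abstract}
Scatter points in a square of area $n$ according to a Poisson process of density $1$, and join two points by a bar when their distance is at most $r$. We prove that the resulting bar framework becomes rigid when $\pi r^2$ passes $\log n+\log\log n$ and globally rigid when $\pi r^2$ passes $\log n+3\log\log n$, which confirms a conjecture. More precisely, with probability tending to $1$, for all radii $r$ simultaneously the framework is rigid exactly when its minimum degree is at least $2$ and globally rigid exactly when its minimum degree is at least $3$. We also determine the limiting probabilities of rigidity and global rigidity in the critical windows.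
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

A \emph{framework} in $\mathbb R^2$ is a pair $(G,p)$ of a finite graph $G=(V,E)$ and a placement $p\colon V\to\mathbb R^2$. One thinks of the edges as bars of fixed length, which may cross, and of the vertices as joints. A \emph{motion} of $(G,p)$ is a continuous family $(p_t)_{t\in[0,1]}$ of placements with $p_0=p$ and $|p_t(u)-p_t(v)|=|p(u)-p(v)|$ for every edge $uv$ and every $t$. The framework is \emph{rigid} if every motion is induced by a rigid motion of the plane, that is, $p_t=h_t\circ p$ for a continuous family $(h_t)$ of isometries. It is \emph{globally rigid} if every framework $(G,q)$ in $\mathbb R^2$ with the same edge lengths is \emph{congruent} to $(G,p)$, that is, $|q(u)-q(v)|=|p(u)-p(v)|$ for all $u,v\in V$. Rigidity asks whether the bars prevent a continuous deformation; global rigidity asks whether the bar lengths determine the shape. The four sides of a square flex into rhombi. Two nondegenerate triangles $abc$ and $abd$ with a common side cannot flex, but one of them can be reflected in the line $ab$, so this framework is rigid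 and not globally rigid. Both properties survive the addition of edges, since an additional edge only adds a constraint.

For a finite set $P\subset\mathbb R^2$ and $r>0$, the geometric graph $G(P,r)$ has vertex set $P$, and two distinct points are adjacent when their Euclidean distance is at most $r$. Let $\square_n=[-\sqrt n/2,\sqrt n/2]^2$ and let $P_n$ be drawn from a Poisson point process of density $1$ on $\square_n$. Given a radius $r_n>0$, the \emph{Gilbert framework} $\mathcal G_r(n)$ is the graph $G(P_n,r_n)$ with every vertex placed at its own position. An event holds \emph{asymptotically almost surely} (a.a.s.) if its probability tends to $1$ as $n\to\infty$. How large must $r_n$ be for $\mathcal G_r(n)$ to be rigid, or globally rigid? The four assertions of our first theorem were conjectured in \cite{OGM}. Logarithms are natural, and each inequality on $r_n$ is required only for all sufficiently large $n$.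

\begin{theorem}\label{thm:threshold}
Let $(r_n)$ be a sequence of positive real numbers and $(\omega_n)$ a real sequence with $\omega_n\to\infty$.
\begin{enumerate}
\item[1(a)] If $\pi r_n^2>\log n+\log\log n+\omega_n$, then $\mathcal G_r(n)$ is a.a.s.\ rigid.
\item[1(b)] If $\pi r_n^2<\log n+\log\log n-\omega_n$, then $\mathcal G_r(n)$ is a.a.s.\ not rigid.
\item[2(a)] If $\pi r_n^2>\log n+3\log\log n+\omega_n$, then $\mathcal G_r(n)$ is a.a.s.\ globally rigid.
\item[2(b)] If $\pi r_n^2<\log n+3\log\log n-\omega_n$, then $\mathcal G_r(n)$ is a.a.s.\ not globally rigid.
\end{enumerate}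
\end{theorem}

The thresholds are explained by a statement about one point set and all radii at once. A graph is \emph{$k$-connected} if it has more than $k$ vertices and cannot be disconnected by deleting fewer than $k$ vertices; $\delta$ denotes the minimum degree.

\begin{theorem}\label{thm:hitting}
With probability tending to $1$, the following holds for all $r>0$ simultaneously:
\begin{align*}
G(P_n,r)\text{ is rigid}&\iff G(P_n,r)\text{ is $2$-connected}\iff\delta(G(P_n,r))\ge2,\\
G(P_n,r)\text{ is globally rigid}&\iff G(P_n,r)\text{ is $3$-connected}\iff\delta(G(P_n,r))\ge3.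
\end{align*}
\end{theorem}

Thus, if the bars are inserted in order of increasing length, then a.a.s.\ the framework becomes rigid at the moment when the last vertex of degree at most $1$ disappears, and globally rigid at the moment when the last vertex of degree at most $2$ disappears. In the critical windows the probabilities have explicit limits. Throughout the paper $k\in\{2,3\}$ and $c_k=2k-3$, so that $c_2=1$ and $c_3=3$, and we say that a framework has property $\mathcal R_2$ if it is rigid and property $\mathcal R_3$ if it is globally rigid.

\begin{theorem}\label{thm:limit}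
Let $\alpha\in\mathbb R$. If $\pi r_n^2=\log n+\log\log n+\alpha$, then
\[
\Pr[\mathcal G_r(n)\text{ is rigid}]\to\exp\bigl(-e^{-\alpha}-\sqrt\pi\,e^{-\alpha/2}\bigr).
\]
If $\pi r_n^2=\log n+3\log\log n+\alpha$, then
\[
\Pr[\mathcal G_r(n)\text{ is globally rigid}]\to\exp\Bigl(-\frac{\sqrt\pi}{4}\,e^{-\alpha/2}\Bigr).
\]
Consequently, if $\pi r_n^2=\log n+c_k\log\log n+\alpha_n$, then the probability that $\mathcal G_r(n)$ has property $\mathcal R_k$ tends to $1$ if and only if $\alpha_n\to\infty$, and to $0$ if and only if $\alpha_n\to-\infty$.
\end{theorem}

\subsection{Where the constants $1$ and $3$ come from}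

A vertex with one neighbor can be rotated about it, and a vertex with two neighbors can be reflected in the line through them. So property $\mathcal R_k$ requires $\delta\ge k$ (Lemma~\ref{lem:necessary}), and one should ask when the vertices of degree at most $k-1$ die out. Write $\ell=\log n$ and $\pi r^2=\ell+c\log\ell$.

A vertex far from the boundary has a Poisson number of neighbors with mean $\pi r^2$. The expected number of such vertices of degree at most $k-1$ has order $ne^{-\pi r^2}(\pi r^2)^{k-1}\approx\ell^{\,k-1-c}$, which suggests the threshold $c=k-1$. A vertex at a small distance $t$ from a side of the square sees only an area of about $\pi r^2/2+2rt$. The factor $e^{-2rt}$ confines the relevant vertices to a strip of width of order $1/r$ and area of order $\sqrt n/r$, and their expected number has order $(\sqrt n/r)\,e^{-\pi r^2/2}r^{2(k-1)}\approx\ell^{\,k-3/2-c/2}$, which suggests the threshold $c=2k-3$. For $k=2$ the two values coincide, and this is why the first limit in Theorem~\ref{thm:limit} has two terms in the exponent. For $k=3$ the interior alone would suggest $c=2$, but vertices of degree $2$ survive near the sides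 until $c=3$. Lemma~\ref{lem:firstmoment} makes this computation exact.

The substance of the paper is the converse implication: once the low-degree vertices are gone, nothing else prevents rigidity. Section~\ref{sec:tools} recalls the probabilistic tools, and Section~\ref{sec:locked} the few facts on frameworks that we need. Section~\ref{sec:fourbar} treats by hand the smallest obstruction that the minimum degree does not detect and lays out the plan of the general argument. Section~\ref{sec:lowdeg} counts low-degree vertices, Section~\ref{sec:main} proves the converse implication, and Section~\ref{sec:proofs} derives the three theorems.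

\section{Conventions and tools}\label{sec:tools}

We write $L=\sqrt n$, $S=\square_n$, $P=P_n$, $G_r=G(P,r)$ and $\ell=\log n$. The closed disc of center $x$ and radius $r$ is $B(x,r)$, and $|A|$ is the area of a region or the cardinality of a finite set. The letter $C$ denotes absolute constants whose value may change from line to line.

The defining property of $P$ is that for disjoint measurable sets $A_1,\dots,A_j\subset\mathbb R^2$ the counts $|P\cap A_i|$ are independent Poisson variables with means $|S\cap A_i|$. We discard null events: almost surely $P$ is finite, no three of its points are collinear, and none lies on an edge of the square cells used in Sections~\ref{sec:main} and~\ref{sec:proofs}. Also $|P|\ge5$ a.a.s. We shall show that on an event of probability $1-o(1)$, defined by counting points, property $\mathcal R_k$ coincides with $\delta\ge k$; our statements therefore hold for inner and outer probability alike, and the measurability of $\mathcal R_k$ plays no role.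

All expectations are computed with the \emph{Mecke formula}: for $j\ge1$ and measurable $f\ge0$,
\begin{equation}\label{eq:mecke}
\mathbb E\sum f\bigl(x_1,\dots,x_j;P\setminus\{x_1,\dots,x_j\}\bigr)=\int_{S^j}\mathbb E f(x_1,\dots,x_j;P)\,dx_1\cdots dx_j,
\end{equation}
where the sum runs over ordered $j$-tuples of distinct points of $P$. In words: seen from $j$ of its points, the rest of the process is again a Poisson process of density $1$.

For $j\ge0$ let $F_j(\mu)=\Pr[\operatorname{Poi}(\mu)\le j]=e^{-\mu}\sum_{i\le j}\mu^i/i!$, and put $F=F_{k-1}$. Then
\begin{gather}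
F_j\text{ is decreasing},\qquad F_j(\mu)\le e^{-\mu}(1+\mu)^j,\qquad F_j(\mu-\nu)\le e^{\nu}F_j(\mu)\quad(0\le\nu\le\mu),\label{eq:F}\\
\int_{\mathbb R^2}F(a|z|)\,dz=\frac{\pi k(k+1)}{a^2}\qquad(a>0).\label{eq:Fint}
\end{gather}
Indeed $F_j'(\mu)=-e^{-\mu}\mu^j/j!$; the second inequality holds because $\binom ji\ge1\ge1/i!$; the third holds because $e^\mu F_j(\mu)$ is increasing; and in polar coordinates the integral equals $2\pi a^{-2}\sum_{i<k}(i+1)!/i!$. Moreover $F(\mu)\sim e^{-\mu}\mu^{k-1}/(k-1)!$ as $\mu\to\infty$.

Two area bounds are used repeatedly. First, if $L\ge2r$ then the quarter of $B(x,r)$ that points from $x$ toward the two coordinate axes lies in $S$, so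
\begin{equation}\label{eq:quarter}
|S\cap B(x,r)|\ge\pi r^2/4\qquad\text{for all }x\in S.
\end{equation}
The second bound concerns the \emph{lune} $B(y,r)\setminus B(x,r)$. Write $u_\theta=(\cos\theta,\sin\theta)$.

\begin{lemma}\label{lem:sector}
Let $d=|x-y|>0$ and $\kappa>0$, and let $I$ be an interval of angles of length $\gamma\le 2\pi$ such that $(y-x)\cdot u_\theta\ge\kappa d$ for all $\theta\in I$. Put $\tau=\min(\kappa d,r)$. Then the set $\{y+tu_\theta:\theta\in I,\ r-\tau<t\le r\}$ lies in $B(y,r)\setminus B(x,r)$ and has area at least $\gamma r\tau/2$.
\end{lemma}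

\begin{proof}
For such a point, $|y+tu_\theta-x|\ge u_\theta\cdot(y+tu_\theta-x)\ge t+\kappa d>r$. The area is $\frac\gamma2\bigl(r^2-(r-\tau)^2\bigr)=\frac\gamma2\tau(2r-\tau)\ge\frac\gamma2 r\tau$.
\end{proof}

\section{Locked sets and the necessary conditions}\label{sec:locked}

In this section $(G,p)$ is a framework with at least two vertices in which $p$ is injective and no three vertices are collinear; we identify vertices with their positions. We want to build a rigid part of the framework piece by piece, for $k=2$ and $k=3$ with the same words. The right notion is a set of vertices whose mutual distances are forced by the whole framework.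

For $k=2$, a set $A\subset V$ is \emph{locked} if along every motion of $(G,p)$ all distances between points of $A$ are constant. For $k=3$, a set $A\subset V$ is \emph{locked} if for every placement $q$ with the same edge lengths as $p$ all distances between points of $A$ are the same for $q$ and for $p$.

\begin{lemma}\label{lem:locked}
Let $k\in\{2,3\}$.
\begin{enumerate}
\item[(L1)] Cliques are locked.
\item[(L2)] If $A$ and $A'$ are locked and $|A\cap A'|\ge k$, then $A\cup A'$ is locked.
\item[(L3)] If $A$ is locked and $v$ has at least $k$ neighbors in $A$, then $A\cup\{v\}$ is locked.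
\item[(L4)] If $V$ is locked, then $(G,p)$ has property $\mathcal R_k$.
\end{enumerate}
\end{lemma}

\begin{proof}
In a clique all distances are edge lengths, which gives (L1).

Let $k=2$, let $(p_t)$ be a motion, and let $a\ne b$ lie in a locked set $A$. Identify $\mathbb R^2$ with $\mathbb C$ and set
\[
g_t(z)=p(a)+\frac{p(b)-p(a)}{p_t(b)-p_t(a)}\,\bigl(z-p_t(a)\bigr).
\]
The quotient has modulus $1$ because $|p_t(b)-p_t(a)|$ is a positive constant. So $g_t$ is an isometry, it depends continuously on $t$, it sends $p_t(a),p_t(b)$ to $p(a),p(b)$, and it depends only on $a$, $b$ and the motion. For $v\in A$ the point $g_tp_t(v)$ has constant distances to the distinct points $p(a)$ and $p(b)$, so it stays in a fixed set of at most two points; by continuity it is constant, equal to $p(v)$. Hence $g_tp_t=p$ on $A$. For (L2) take $a,b\in A\cap A'$: then $g_tp_t=p$ on $A\cup A'$, so all distances in $A\cup A'$ are constant. For (L4) take $A=V$: then $p_t=g_t^{-1}\circ p$.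

Let $k=3$. Statement (L4) is the definition of global rigidity. For (L2) take distinct $a,b,c\in A\cap A'$ and a placement $q$ with the same edge lengths as $p$. The triangles $q(a)q(b)q(c)$ and $p(a)p(b)p(c)$ have the same side lengths, so after applying an isometry to $q$ we have $q=p$ on $\{a,b,c\}$. For $v\in A\cup A'$ the points $q(v)$ and $p(v)$ have the same distances to $p(a),p(b),p(c)$. If they were different, these three points would lie on their perpendicular bisector, which is impossible as no three vertices are collinear. So $q=p$ on $A\cup A'$.

For (L3), with either value of $k$, let $a_1,\dots,a_k\in A$ be distinct neighbors of $v$. The set $\{v,a_1,\dots,a_k\}$ is locked, since the distances from $v$ are edge lengths and the others are distances within $A$. It shares $k$ points with $A$, so (L2) applies.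
\end{proof}

An overlap of $k-1$ points is not enough in (L2): two bodies with one common point can turn about it, and two bodies with two common points can be folded along the line through them. The same two moves prove the necessary conditions.

\begin{lemma}\label{lem:necessary}
Let $|V|\ge5$. If $(G,p)$ has property $\mathcal R_k$, then $G$ is $k$-connected. If $G$ is $k$-connected, then $\delta(G)\ge k$.
\end{lemma}

\begin{proof}
If $v$ has at most $k-1\le2$ neighbors, then deleting them separates $v$ from the remaining vertices, of which there are at least $5-3>0$. This is the second implication.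

For the first, suppose that $G$ is not $k$-connected. As $|V|>k$, there are a set $Z$ with $|Z|\le k-1$ and a partition $V\setminus Z=X\cup Y$ into nonempty sets with no edge between $X$ and $Y$. While $|Z|<k-1$ we have $|X|+|Y|\ge4$, so one of $X,Y$ has at least two points and we move one of them to $Z$. Thus we may assume $|Z|=k-1$. Fix $x\in X$ and $y\in Y$.

If $k=2$ and $Z=\{a\}$, rotate $X$ about $a$ and keep the other vertices fixed. Every edge lies within $X\cup Z$ or within $Y\cup Z$, so its length is preserved. The point $x$ moves on a circle about $a$, and its distance to $y\ne a$ is not constant. So the framework is not rigid.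

If $k=3$ and $Z=\{a,b\}$, reflect $X$ in the line $ab$ and keep the other vertices fixed; again all edge lengths are preserved. The mirror image $x'$ of $x$ differs from $x$ because $x$ is not on the line $ab$. The points equidistant from $x$ and $x'$ form the line $ab$, which does not contain $y$. So $|x'-y|\ne|x-y|$, and the framework is not globally rigid.
\end{proof}

\section{The smallest hidden obstruction}\label{sec:fourbar}

The implications of Lemma~\ref{lem:necessary} cannot be reversed for arbitrary point sets: for the corners of a unit square and $r=1$ the geometric graph is a $4$-cycle, which is $2$-connected and flexes. In a random point set most vertices have about $\log n$ neighbors, and one expects a large locked set $R$ with a few sparsely attached vertices left over. If $R$ is a maximal locked set, then by (L3) every vertex outside $R$ has at most $k-1$ neighbors in $R$. A leftover vertex with no leftover neighbor therefore has degree at most $k-1$, and the minimum degree detects it. The danger comes from groups of leftover vertices that raise each other's degrees.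

The smallest such group, for $k=2$, consists of two adjacent vertices $x,y$ such that the only other neighbor of $x$ is $a\in R$ and the only other neighbor of $y$ is $b\in R$, with $a\ne b$. Both have degree $2$, and attaching the path $axyb$ to a $2$-connected graph leaves it $2$-connected. Yet the framework flexes. Keep $R$ fixed and rotate $x$ about $a$ by a small angle. The circle about $x$ through $y$ and the circle about $b$ through $y$ cross transversally, because $x,y,b$ are not collinear, so their intersection point follows continuously; this is the new position of $y$. The distance $|x-b|$ changes along this motion.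

We now compare the number of such pairs with the number of vertices of degree at most $1$, at the radius $\rho$ given by $\pi\rho^2=\ell+\frac12\log\ell$, slightly below the threshold, and away from the boundary. Here $F(\mu)=e^{-\mu}(1+\mu)$. By \eqref{eq:mecke}, the expected number of vertices of degree at most $1$ at distance at least $\rho$ from $\partial S$ is
\[
(L-2\rho)^2F(\pi\rho^2)\sim ne^{-\pi\rho^2}\pi\rho^2\sim\ell^{1/2}.
\]
Call an ordered pair $(x,y)$ of adjacent vertices of $G_\rho$ \emph{hanging} if each of $x,y$ has at most one neighbor besides the other, and suppose that $x$ has distance at least $2\rho$ from $\partial S$, so that both discs of radius $\rho$ lie in $S$. Then $P\setminus\{x,y\}$ has at most one point in $B(x,\rho)$ and at most one point in the lune $B(y,\rho)\setminus B(x,\rho)$, and these regions are disjoint. Lemma~\ref{lem:sector}, applied to the directions within angle $\pi/3$ of $y-x$ (so $\gamma=2\pi/3$, $\kappa=1/2$, $\tau=d/2$), shows that the lune has area at least $\pi\rho d/6\ge\rho d/2$, where $d=|x-y|\le\rho$. By \eqref{eq:mecke} and \eqref{eq:Fint} the expected number of these hanging pairs is at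 most
\[
nF(\pi\rho^2)\int_{\mathbb R^2}F(\rho|z|/2)\,dz=nF(\pi\rho^2)\,\frac{24\pi}{\rho^2}\sim24\pi^2\,\ell^{-1/2}.
\]
This is the mechanism of the whole proof. A second point costs an additional nearly empty lune, and integrating over its position produces a factor of order $\rho^{-2}\approx1/\log n$. Hence there is a range of radii in which the expected number of low-degree vertices still tends to infinity while hanging pairs have a.a.s.\ disappeared.

The general argument has to add four things.
\begin{enumerate}
\item Near $\partial S$ a lune may lie outside $S$. Lemma~\ref{lem:lune} shows that one of the two lunes of a pair always keeps area of order $rd$ inside $S$.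
\item A large locked set has to be constructed, and it must be spread so densely that leftover groups have diameter $O(\rho)$ (Sections~\ref{sub:sea} and~\ref{sub:confine}).
\item A leftover group may have any number of points. We describe it by at most four extreme points and ask for nearly empty regions only outside the group (Sections~\ref{sub:small} and~\ref{sub:large}).
\item Theorem~\ref{thm:hitting} concerns uncountably many radii. We phrase every excluded event in terms of the single radius $\rho$: a point within distance $\rho$ of a vertex is its neighbor in $G_r$ for every $r\ge\rho$.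
\end{enumerate}

\section{Vertices of low degree}\label{sec:lowdeg}

Fix $k\in\{2,3\}$. A vertex of $G_r$ is \emph{low} if its degree is at most $k-1$, and $N_r$ is the number of low vertices. By \eqref{eq:mecke},
\begin{equation}\label{eq:EN}
\mathbb EN_r=\int_SF(|S\cap B(x,r)|)\,dx.
\end{equation}

\begin{lemma}\label{lem:firstmoment}
Let $\pi r^2=\ell+c\log\ell+\alpha$ with $c$ fixed and $\alpha=\alpha_n=o(\log\ell)$. Then
\[
\mathbb EN_r=(1+o(1))\left[\frac{\ell^{\,k-1-c}e^{-\alpha}}{(k-1)!}+\frac{2^{2-k}\sqrt\pi}{(k-1)!}\,\ell^{\,k-\frac32-\frac c2}e^{-\alpha/2}\right]+o(1).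
\]
\end{lemma}

\begin{proof}
The hypothesis on $\alpha$ gives $\pi r^2\sim\ell$. We split $S$ into the central square of points at distance at least $r$ from $\partial S$, four corner squares of side $r$, and four strips of size $(L-2r)\times r$.

The central square contributes $(L-2r)^2F(\pi r^2)\sim ne^{-\pi r^2}(\pi r^2)^{k-1}/(k-1)!$ to \eqref{eq:EN}. Since $ne^{-\pi r^2}=\ell^{-c}e^{-\alpha}$, this is the first term. By \eqref{eq:quarter} and \eqref{eq:F} the corner squares contribute at most $4r^2F(\pi r^2/4)=n^{-1/4+o(1)}=o(1)$.

A point of a strip at distance $t\le r$ from its side has $|S\cap B(x,r)|=\mu+a(t)$ with $\mu=\pi r^2/2$ and $a(t)=2\int_0^t\sqrt{r^2-u^2}\,du$. Substituting $t=v/(2r)$, the strips contribute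
\[
4(L-2r)\int_0^rF(\mu+a(t))\,dt=\frac{2(L-2r)}{r}\cdot\frac{e^{-\mu}\mu^{k-1}}{(k-1)!}\int_0^{2r^2}\varphi_n(v)\,dv,
\]
where, with $a=a(v/(2r))$,
\[
\varphi_n(v)=\frac{(k-1)!\,F(\mu+a)}{e^{-\mu}\mu^{k-1}}=e^{-a}\sum_{i<k}\frac{(k-1)!}{i!}\,\frac{(\mu+a)^i}{\mu^{k-1}} .
\]
From $2t\sqrt{r^2-t^2}\le a(t)\le2rt$ we get $a\to v$ for fixed $v$ as $r\to\infty$, and so $\varphi_n(v)\to e^{-v}$. For a dominating function, note that $a(t)$ is concave with $a(0)=0$ and $a(r)=\pi r^2/2$, so $a(t)\ge\pi rt/2\ge rt=v/2$. By \eqref{eq:F} and $1+\mu+v/2\le2\mu(1+v)$, valid for $\mu\ge1$, we get $\varphi_n(v)\le C(1+v)^{k-1}e^{-v/2}$. By dominated convergence the integral tends to $\int_0^\infty e^{-v}dv=1$. Inserting $Le^{-\mu}=\ell^{-c/2}e^{-\alpha/2}$, $2/r\sim2\sqrt\pi\,\ell^{-1/2}$ and $\mu^{k-1}\sim2^{1-k}\ell^{k-1}$ gives the second term.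
\end{proof}

To pass from the expectation to the distribution of $N_r$ we must control pairs of nearby low vertices, and by Section~\ref{sec:lowdeg}'s opening formula and Lemma~\ref{lem:firstmoment} many low vertices lie close to a side. There a lune can fall outside $S$: if $y$ lies on the bottom side directly below $x$ and close to it, then $B(y,r)\setminus B(x,r)$ is below the side except for two small tips. The opposite lune then points into $S$, and this is a general fact.

\begin{lemma}\label{lem:lune}
Let $L\ge8r$ and $x,y\in S$ with $0<d=|x-y|\le3r$. Then $|S\cap B(y,r)\setminus B(x,r)|\ge rd/20$ or $|S\cap B(x,r)\setminus B(y,r)|\ge rd/20$.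
\end{lemma}

\begin{proof}
Reflecting in the coordinate axes, we may assume $x_1,x_2\le0$. Then $x_i,y_i\le3r$, and since $4r\le L/2$, the points $x+(t_1,t_2)$ and $y+(t_1,t_2)$ lie in $S$ whenever $0\le t_1,t_2\le r$. This property is symmetric in $x$ and $y$. Interchanging the two points changes the angle $\varphi$ of $y-x$ by $\pi$, so we may assume $-\pi/4\le\varphi\le3\pi/4$. The interval $[0,\frac\pi2]\cap[\varphi-\frac{3\pi}8,\varphi+\frac{3\pi}8]$ has length at least $\pi/8$, because $\varphi+\frac{3\pi}8\ge\frac\pi8$ and $\varphi-\frac{3\pi}8\le\frac{3\pi}8$. Let $I$ be a subinterval of length $\pi/8$. For $\theta\in I$ we have $(y-x)\cdot u_\theta\ge\kappa d$ with $\kappa=\cos(3\pi/8)>0.38$, and $y+tu_\theta\in S$ for $0\le t\le r$. Since $d\le3r$, we have $\min(\kappa d,r)\ge d/3$. By Lemma~\ref{lem:sector} the lune $B(y,r)\setminus B(x,r)$ meets $S$ in area at least $\frac\pi8\cdot\frac r2\cdot\frac d3=\frac\pi{48}rd\ge\frac{rd}{20}$.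
\end{proof}

We call an ordered pair $(x,y)$ \emph{favorable} for $r$ if $|S\cap B(y,r)\setminus B(x,r)|\ge r|x-y|/20$. Under the hypotheses of Lemma~\ref{lem:lune}, at least one of $(x,y)$ and $(y,x)$ is favorable.

\begin{lemma}\label{lem:pairs}
If $L\ge8r$, then the expected number of ordered pairs of distinct low vertices of $G_r$ at distance at most $3r$ is at most $Cr^{-2}\,\mathbb EN_r$.
\end{lemma}

\begin{proof}
The number of such pairs is at most twice the number of favorable ones. If $x$ and $y$ are low, then $P\setminus\{x,y\}$ has at most $k-1$ points in $B(x,r)$ and at most $k-1$ points in $B(y,r)\setminus B(x,r)$, and these regions are disjoint. By \eqref{eq:mecke}, independence, monotonicity of $F$, \eqref{eq:EN} and \eqref{eq:Fint}, the expectation is at most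
\[
2\int_SF(|S\cap B(x,r)|)\,dx\int_{\mathbb R^2}F(r|z|/20)\,dz=800\pi k(k+1)\,r^{-2}\,\mathbb EN_r.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:moments}
Let $r=r_n$ be as in Lemma~\ref{lem:firstmoment}.
\begin{enumerate}
\item[(i)] If $\mathbb EN_r\to0$, then $\delta(G_r)\ge k$ a.a.s.
\item[(ii)] If $\mathbb EN_r\to\infty$, then $\delta(G_r)\le k-1$ a.a.s.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (i) is Markov's inequality. For (ii), $N_r(N_r-1)$ counts ordered pairs of distinct low vertices. If $|x-y|>2r$, the discs $B(x,r)$ and $B(y,r)$ are disjoint, so by \eqref{eq:mecke} these pairs contribute at most $\iint F(|S\cap B(x,r)|)F(|S\cap B(y,r)|)\,dx\,dy\le(\mathbb EN_r)^2$ to the expectation. The other pairs contribute at most $Cr^{-2}\mathbb EN_r$ by Lemma~\ref{lem:pairs}. Hence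
\[
\operatorname{Var}N_r=\mathbb E[N_r(N_r-1)]+\mathbb EN_r-(\mathbb EN_r)^2\le(1+Cr^{-2})\,\mathbb EN_r,
\]
and Chebyshev's inequality gives $\Pr[N_r=0]\le(1+o(1))/\mathbb EN_r\to0$.
\end{proof}

\section{Above a subcritical radius, minimum degree $k$ suffices}\label{sec:main}

Fix $k\in\{2,3\}$ and define $\rho=\rho_n$ by
\[
\pi\rho^2=\ell+\bigl(c_k-\tfrac12\bigr)\log\ell .
\]
Lemma~\ref{lem:firstmoment} with $c=2k-\frac72$ and $\alpha=0$ has the terms $\ell^{5/2-k}$ and $\ell^{1/4}$, up to constant factors. As $\pi\rho^2\sim\ell$,
\begin{equation}\label{eq:rho}
\mathbb EN_\rho\to\infty,\qquad\rho^{-2}\,\mathbb EN_\rho=O\bigl(\ell^{3/2-k}+\ell^{-3/4}\bigr)+o(1)\to0,\qquad\pi\rho^2\ge\ell .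
\end{equation}
These three properties are all that we need of $\rho$. The first says that $\rho$ is small enough for low vertices to exist, so that radii below $\rho$ need no further study. The other two say that $\rho$ is large enough for leftover groups to be absent. Any fixed $c$ with $\max(k-2,2k-5)<c<2k-3$ would serve in place of $c_k-\frac12$.

\begin{proposition}\label{prop:main}
A.a.s.\ the following holds for all $r\ge\rho$: if $\delta(G_r)\ge k$, then $P$ is locked in $G_r$, and hence $G_r$ has property $\mathcal R_k$.
\end{proposition}

We define three events $\mathcal E_1,\mathcal E_2,\mathcal E_3$ that depend on $P$ and $\rho$ but not on $r$, show that each holds a.a.s., and show that on their intersection the conclusion holds for every $r\ge\rho$. The constants are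
\[
M=29,\qquad T=42,\qquad\eta=\tfrac1{200},\qquad\beta=\tfrac\eta5,
\]
and $n$ is always taken large enough.

\subsection{The sea}\label{sub:sea}

Let $m=\lceil3L/\rho\rceil$ and $s=L/m$, so that $s\le\rho/3$ and $s\sim\rho/3$. Divide $S$ into $m^2$ closed square \emph{cells} of side $s$, indexed by $(i,j)\in\{1,\dots,m\}^2$, where $i$ is the column and $j$ the row. Two cells are \emph{adjacent} if they share an edge; their union then has diameter $\sqrt5s<\rho$. A cell is \emph{good} if it contains at least three points of $P$, and \emph{bad} otherwise. A chain of adjacent good cells is a chain of overlapping cliques, which (L2) welds together.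

One cannot hope that all cells are good: $s^2\sim\ell/(9\pi)$, so a cell is empty with probability $n^{-1/(9\pi)+o(1)}$, and the expected number of empty cells is $n^{1-1/(9\pi)+o(1)}$. But bad cells do not accumulate. A \emph{block} is an array of $3M\times3M$ cells, and a row or column of a block is \emph{full} if its $3M$ cells are all good. Let $\mathcal E_1$ be the event that every block contains at most $M-1$ bad cells.

\begin{lemma}\label{lem:E1}
The event $\mathcal E_1$ holds a.a.s.
\end{lemma}

\begin{proof}
A cell is bad with probability $F_2(s^2)\le e^{-s^2}(1+s^2)^2=n^{-1/(9\pi)+o(1)}$, independently of the other cells. There are at most $m^2\le n$ blocks, as $s\ge1$, and each has a bounded number of $M$-element sets of cells. So $\mathcal E_1$ fails with probability at most $Cn^{1-M/(9\pi)+o(1)}$, which tends to $0$ because $9\pi<29=M$.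
\end{proof}

On $\mathcal E_1$, among any $M$ rows of a block at least one is full, and among any $M$ columns at least one is full. The \emph{sea} is the set of all cells that lie in a full row or a full column of some block. We use these cells rather than all good cells because they are connected and enclose every point of $S$ in a small rectangle.

\begin{lemma}\label{lem:sea}
Assume $\mathcal E_1$ and let $r\ge\rho$. The set of points of $P$ in sea cells is locked in $G_r$.
\end{lemma}

\begin{proof}
We first show that the sea is connected under adjacency. For a block $\mathcal Q$ let $A_{\mathcal Q}$ be the set of cells in its full rows and full columns. Each row and each column is a chain of adjacent cells, every row shares a cell with every column, and $\mathcal Q$ has a full row and a full column; so $A_{\mathcal Q}$ is connected. If $\mathcal Q'$ is $\mathcal Q$ shifted horizontally by one cell, the two blocks have $3M-1\ge M$ columns in common, one of which is full, so $A_{\mathcal Q}\cap A_{\mathcal Q'}\ne\emptyset$. For a vertical shift use the common rows. Any two blocks are linked by a sequence of such shifts, so the sea $\bigcup_{\mathcal Q}A_{\mathcal Q}$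 is connected.

Order the sea cells as $Q_1,Q_2,\dots$ so that each $Q_{j+1}$ is adjacent to some $Q_i$ with $i\le j$, and let $R_j=P\cap(Q_1\cup\dots\cup Q_j)$. The set $R_1$ is a clique. The set $P\cap(Q_i\cup Q_{j+1})$ is a clique and shares with $R_j$ the at least $3\ge k$ points of $Q_i$. By (L1), (L2) and induction, every $R_j$ is locked.
\end{proof}

For the rest of the section assume $\mathcal E_1$, fix $r\ge\rho$, and let $R$ be a maximal locked set of $G_r$ that contains all points of $P$ in sea cells. Put $U=P\setminus R$. By (L3) and maximality,
\begin{equation}\label{eq:few}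
\text{every }v\in U\text{ has at most }k-1\text{ neighbors in }R.
\end{equation}
A \emph{loose component} is the vertex set $K$ of a connected component of $G_r[U]$. A neighbor of a vertex of $K$ lies either in $K$ or in $R$. Since $\rho\le r$, \eqref{eq:few} gives the form in which we use it:
\begin{equation}\label{eq:fewrho}
|(P\setminus K)\cap B(v,\rho)|\le k-1\qquad\text{for every }v\in K .
\end{equation}
The goal is to show that every loose component is a single vertex.

\subsection{Loose components have diameter $O(\rho)$}\label{sub:confine}

The radius $r$ may be much larger than $\rho$, so a single edge could be long. The point is that no edge of a loose component can pass over a sea cell.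

\begin{lemma}\label{lem:confine}
Every loose component $K$ has $\operatorname{diam}K\le T\rho$.
\end{lemma}

\begin{proof}
Let $\Gamma$ be the union of $K$ and the segments that join adjacent vertices of $K$. It is a connected subset of $S$.

\emph{$\Gamma$ misses every sea cell.} No point of $K$ lies in a sea cell, since such points belong to $R$. Suppose that a segment $xy$ with $x,y\in K$ adjacent contains a point $z$ of a sea cell $Q$, and name the endpoints so that $|x-z|\le r/2$. Every point of $Q$ is within distance $r/2+\sqrt2s\le r/2+\rho/2\le r$ of $x$. So $x$ has at least $3\ge k$ neighbors in $R$, contrary to \eqref{eq:few}.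

\emph{A rectangle bounded by the sea.} Let $x\in K$ lie in the cell $(i,j)$. We choose a set $I\subset\{1,\dots,m\}$ of $3M$ consecutive indices, divided into a first, a middle and a last third. If $i\le M$, take $I=\{1,\dots,3M\}$, so that $i$ is in the first third. If $i>m-M$, take $I=\{m-3M+1,\dots,m\}$, so that $i$ is in the last third. Otherwise take $I=\{a+1,\dots,a+3M\}$ with $a=\max(0,i-2M)$; then $0\le a\le m-3M$ and $a+M<i\le a+2M$, so $i$ is in the middle third. Choose $J$ for $j$ by the same rule and let $\mathcal Q$ be the block $I\times J$. If $i>M$, let $i^-<i$ be the index of a full column of $\mathcal Q$ in the first third of $I$; otherwise let $i^-=0$. If $i\le m-M$, let $i^+>i$ be the index of a full column of $\mathcal Q$ in the last third of $I$; otherwise let $i^+=m+1$. Define $j^-<j<j^+$ in the same way with full rows.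

Let $D$ be the union of the cells $(i',j')$ with $i^-<i'<i^+$ and $j^-<j'<j^+$. It is a closed rectangle containing $x$, and all its cells belong to $\mathcal Q$. The boundary of $D$ relative to $S$ consists of the sides of $D$ that are not contained in $\partial S$. If the left side is one of them, then $i^-\ge1$ and the side is covered by the cells $(i^-,j')$ with $j^-<j'<j^+$, which lie in a full column of $\mathcal Q$ and hence in the sea. The same argument applies to the other three sides. So $\Gamma$ misses the relative boundary of $D$. Being connected and containing $x\in D$, it lies in $D$. Therefore $\operatorname{diam}K\le3M\sqrt2\,s\le M\sqrt2\,\rho<42\rho$.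
\end{proof}

It remains to exclude loose components of diameter $d$ with $0<d\le T\rho$. We do not know how many points of $K$ lie near a given vertex of $K$, so \eqref{eq:fewrho} yields nearly empty regions only where $K$ cannot be. For small $d$ we cut a hole of radius $d$ out of a disc, which costs a factor $e^{\pi d^2}$, and win the factor $e^{-\rho d/20}$ from a lune; this is a net gain only when $d$ is a small multiple of $\rho$. For larger $d$ we use half-discs that face away from $K$; their union exceeds the critical area by a fixed multiple of $\rho^2$, which wins a power of $n$.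

\subsection{Small components}\label{sub:small}

Let $\mathcal E_2$ be the event that there is no pair $(x,y)$ of points of $P$, favorable for $\rho$, with $0<d=|x-y|\le\eta\rho$ and
\begin{equation}\label{eq:small}
|P\cap B(x,\rho)\setminus B(x,d)|\le k-1,\qquad|P\cap B(y,\rho)\setminus B(x,\rho)|\le k-1 .
\end{equation}

\begin{lemma}\label{lem:small}
The event $\mathcal E_2$ holds a.a.s. On $\mathcal E_1\cap\mathcal E_2$ there is, for any $r\ge\rho$, no loose component $K$ with $0<\operatorname{diam}K\le\eta\rho$.
\end{lemma}

\begin{proof}
Let $K$ be a loose component with $0<d=\operatorname{diam}K\le\eta\rho$. Take $x,y\in K$ with $|x-y|=d$, named so that $(x,y)$ is favorable for $\rho$ (Lemma~\ref{lem:lune}). Since $K\subset B(x,d)\subset B(x,\rho)$, neither region in \eqref{eq:small} contains a point of $K$. So \eqref{eq:small} follows from \eqref{eq:fewrho} for $v=x$ and $v=y$, and $\mathcal E_2$ fails.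

For the probability, note that the two regions in \eqref{eq:small} are disjoint and contain neither $x$ nor $y$. Their intersections with $S$ have areas at least $|S\cap B(x,\rho)|-\pi d^2$, which is nonnegative by \eqref{eq:quarter}, and $\rho d/20$. By \eqref{eq:F} and $\pi d^2\le\pi\eta\rho d\le\rho d/40$,
\[
F\bigl(|S\cap B(x,\rho)|-\pi d^2\bigr)\,F\Bigl(\frac{\rho d}{20}\Bigr)\le F(|S\cap B(x,\rho)|)\;e^{\rho d/40}\,e^{-\rho d/20}(1+\rho d)^2 .
\]
By \eqref{eq:mecke} and \eqref{eq:EN}, the expected number of pairs excluded by $\mathcal E_2$ is at most
\[
\mathbb EN_\rho\int_0^\infty2\pi t\,e^{-\rho t/40}(1+\rho t)^2\,dt=C\rho^{-2}\,\mathbb EN_\rho,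
\]
which tends to $0$ by \eqref{eq:rho}.
\end{proof}

This is the only step of the section in which powers of $\log n$ matter, and it is the step that uses the second property in \eqref{eq:rho}.

\subsection{Large components}\label{sub:large}

Let $(x^\leftarrow,x^\rightarrow,x^\uparrow,x^\downarrow)\in S^4$ be a quadruple of points, not necessarily distinct, and put $w=x^\rightarrow_1-x^\leftarrow_1$ and $h=x^\uparrow_2-x^\downarrow_2$. The quadruple is \emph{admissible} if
\begin{enumerate}
\item[(A1)] all distances between its points are at most $T\rho$;
\item[(A2)] each of its points $z$ satisfies $x^\leftarrow_1\le z_1\le x^\rightarrow_1$ and $x^\downarrow_2\le z_2\le x^\uparrow_2$;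
\item[(A3)] $\max(w,h)\ge\eta\rho/2$.
\end{enumerate}
To it we attach the outward half-discs
\begin{align*}
H^\leftarrow&=\{z\in B(x^\leftarrow,\rho):z_1<x^\leftarrow_1\},&H^\rightarrow&=\{z\in B(x^\rightarrow,\rho):z_1>x^\rightarrow_1\},\\
H^\uparrow&=\{z\in B(x^\uparrow,\rho):z_2>x^\uparrow_2\},&H^\downarrow&=\{z\in B(x^\downarrow,\rho):z_2<x^\downarrow_2\},
\end{align*}
and their union $H$; see Figure~\ref{fig:halfdiscs}. By (A2), $H$ contains none of the four points. We say that the quadruple \emph{touches} a side of $S$ if one of its points has distance less than $\rho$ from that side; then, by (A1), all four points are within $(T+1)\rho$ of it. As $L>(T+2)\rho$, an admissible quadruple cannot touch two opposite sides, so it touches no side, one side, or two adjacent sides.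

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\fill[gray!18] (0,1.7) arc (90:270:1.4) -- cycle;
\fill[gray!18] (1.6,-0.7) arc (-90:90:1.4) -- cycle;
\fill[gray!55] (0.3,1.2) -- (1,1.2) -- (1,2.6) arc (90:120:1.4) -- cycle;
\draw (0,1.7) arc (90:270:1.4) -- cycle;
\draw (1.6,-0.7) arc (-90:90:1.4) -- cycle;
\draw (2.4,1.2) arc (0:180:1.4) -- cycle;
\draw (-0.9,-0.2) arc (180:360:1.4) -- cycle;
\foreach \p in {(0,0.3),(1.6,0.7),(1,1.2),(0.5,-0.2)} \fill \p circle (1.6pt);
\foreach \p in {(0.75,0.45),(0.35,0.8),(1.2,0.15)} \fill \p circle (0.9pt);
\node[right] at (0,0.3) {$x^\leftarrow$};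
\node[left] at (1.6,0.7) {$x^\rightarrow$};
\node[below] at (1,1.2) {$x^\uparrow$};
\node[above] at (0.55,-0.2) {$x^\downarrow$};
\node at (-0.8,0.5) {$H^\leftarrow$};
\node at (2.45,0.5) {$H^\rightarrow$};
\node at (1.3,2.1) {$H^\uparrow$};
\node at (0.7,-1.0) {$H^\downarrow$};
\end{tikzpicture}
\caption{The leftmost, rightmost, top and bottom points of a finite set and their outward half-discs of radius $\rho$, which contain no point of the set. The half-discs $H^\leftarrow$ and $H^\rightarrow$ (light) have total area $\pi\rho^2$; the dark part of $H^\uparrow$ lies in the vertical slab between them and is the additional area.}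
\label{fig:halfdiscs}
\end{figure}

A low vertex in the interior, near a side, or near a corner needs a nearly empty region of area about $\pi\rho^2$, $\pi\rho^2/2$, or $\pi\rho^2/4$. The next lemma shows that $H$ beats the first two values by $\beta\rho^2$. In the corners no gain is needed, because they offer so few positions.

\begin{lemma}\label{lem:area}
For an admissible quadruple, $|H\cap S|\ge\mu_i$ if it touches exactly $i$ sides, where
\[
\mu_0=(\pi+\beta)\rho^2,\qquad\mu_1=\Bigl(\frac\pi2+\beta\Bigr)\rho^2,\qquad\mu_2=\frac\pi4\rho^2 .
\]
\end{lemma}

\begin{proof}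
The symmetries of the square $S$ permute the four directions and preserve admissibility, the set $H$ and the number of touched sides; we use them to reduce cases. Let
\[
W^\uparrow=H^\uparrow\cap\{x^\leftarrow_1\le z_1\le x^\rightarrow_1\},\qquad W^\leftarrow=H^\leftarrow\cap\{x^\downarrow_2\le z_2\le x^\uparrow_2\}.
\]
We claim that $|W^\uparrow|\ge\beta\rho^2$ if $w\ge\eta\rho/2$. Let $w'=\min(w/2,\rho/2)\ge\eta\rho/4$. The number $x^\uparrow_1$ lies in the interval $[x^\leftarrow_1,x^\rightarrow_1]$ of length $w$, so one of $[x^\uparrow_1,x^\uparrow_1+w']$ and $[x^\uparrow_1-w',x^\uparrow_1]$ is contained in that interval. The part of $H^\uparrow$ with first coordinate in it has area $\int_0^{w'}\sqrt{\rho^2-u^2}\,du\ge\frac{\sqrt3}2\rho w'\ge\frac45\rho\cdot\frac{\eta\rho}4=\beta\rho^2$. Exchanging the coordinates, $|W^\leftarrow|\ge\beta\rho^2$ if $h\ge\eta\rho/2$.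

\emph{No side is touched.} Then $H\subset S$, and by symmetry we may assume $w\ge\eta\rho/2$. The sets $H^\leftarrow$, $W^\uparrow$, $H^\rightarrow$ have first coordinates in the disjoint ranges $z_1<x_1^\leftarrow$, $x_1^\leftarrow\le z_1\le x_1^\rightarrow$, $z_1>x_1^\rightarrow$, and their areas add up to at least $(\pi+\beta)\rho^2$.

\emph{One side is touched}, say the bottom side. All four points have distance at least $\rho$ from the left, right and top sides. Hence $H^\uparrow\subset S$, and the parts of $H^\leftarrow$ and $H^\rightarrow$ at heights at least $-L/2$ lie in $S$. If $w\ge\eta\rho/2$, take the upper half of $H^\leftarrow$, the upper half of $H^\rightarrow$ and $W^\uparrow$: they are disjoint subsets of $H\cap S$ of total area at least $\frac\pi4\rho^2+\frac\pi4\rho^2+\beta\rho^2$. If $h\ge\eta\rho/2$, take $H^\uparrow$ and $W^\leftarrow$: the set $W^\leftarrow$ lies at heights between $x_2^\downarrow\ge-L/2$ and $x_2^\uparrow$, so it is contained in $S$ and disjoint from $H^\uparrow$, and the total area is at least $\frac\pi2\rho^2+\beta\rho^2$.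

\emph{Two sides are touched}, say the bottom and left sides. Then $x^\uparrow$ has distance at least $\rho$ from the top and right sides, so the right half of $H^\uparrow$ lies in $S$; its area is $\frac\pi4\rho^2$.
\end{proof}

Let $\mathcal E_3$ be the event that there is no admissible quadruple of points of $P$ with $|P\cap H|\le8$.

\begin{lemma}\label{lem:large}
The event $\mathcal E_3$ holds a.a.s. On $\mathcal E_1\cap\mathcal E_3$ there is, for any $r\ge\rho$, no loose component $K$ with $\eta\rho<\operatorname{diam}K\le T\rho$.
\end{lemma}

\begin{proof}
Let $K$ be such a component and let $x^\leftarrow,x^\rightarrow,x^\uparrow,x^\downarrow$ be a leftmost, a rightmost, a top and a bottom point of $K$. Conditions (A1) and (A2) hold, and (A3) holds because $\operatorname{diam}K\le w+h$. No point of $K$ lies in $H$, so by \eqref{eq:fewrho} each half-disc contains at most $k-1$ points of $P$. Thus $|P\cap H|\le4(k-1)\le8$, and $\mathcal E_3$ fails.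

For the probability, sort the quadruples by which of their entries coincide, that is, by one of the $15$ partitions of the four labels, and by the number $i\in\{0,1,2\}$ of touched sides. Fix a partition with $j\le4$ classes and apply \eqref{eq:mecke} to the $j$ distinct points. The point $x^\leftarrow$ ranges over a region of area at most $V_i$, where
\[
V_0=n,\qquad V_1=4\sqrt n\,(T+1)\rho,\qquad V_2=4(T+1)^2\rho^2,
\]
since it is within $(T+1)\rho$ of each touched side. Each of the at most three other points ranges over $B(x^\leftarrow,T\rho)$; this is where (A1), and hence Lemma~\ref{lem:confine}, is needed. By Lemma~\ref{lem:area} and \eqref{eq:F}, the probability that $|P\cap H|\le8$ is at most $F_8(\mu_i)\le e^{-\mu_i}(1+\mu_i)^8$. So the expected number of quadruples excluded by $\mathcal E_3$ is at most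
\[
C\rho^6\sum_{i=0}^2V_i\,e^{-\mu_i}(1+\mu_i)^8 .
\]
Since $\pi\rho^2\ge\ell$, we have $e^{-\mu_0}\le n^{-1-\beta/\pi}$, $e^{-\mu_1}\le n^{-1/2-\beta/\pi}$ and $e^{-\mu_2}\le n^{-1/4}$. Since $\rho^2=O(\ell)$, the bound is at most $\ell^{\,O(1)}\bigl(n^{-\beta/\pi}+n^{-\beta/\pi}+n^{-1/4}\bigr)\to0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
The event $\mathcal E_1\cap\mathcal E_2\cap\mathcal E_3$ does not refer to $r$ and holds a.a.s.\ by Lemmas~\ref{lem:E1}, \ref{lem:small} and~\ref{lem:large}. On this event let $r\ge\rho$, and suppose that $P$ is not locked in $G_r$. Then $U\ne\emptyset$, so there is a loose component $K$. By Lemma~\ref{lem:confine} its diameter is at most $T\rho$, and by Lemmas~\ref{lem:small} and~\ref{lem:large} its diameter is $0$. The single vertex of $K$ has no neighbor in $U$ and at most $k-1$ neighbors in $R$ by \eqref{eq:few}, so $\delta(G_r)\le k-1$. The last clause of the proposition is (L4).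
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:hitting}]
Let $k\in\{2,3\}$ and let $\rho$ be the radius of Section~\ref{sec:main}. By \eqref{eq:rho} and Lemma~\ref{lem:moments}(ii), a.a.s.\ $\delta(G_\rho)\le k-1$. As $\delta(G_r)$ is nondecreasing in $r$, we then have $\delta(G_r)\le k-1$ for all $r\le\rho$, and the implication ``$\delta(G_r)\ge k\Rightarrow\mathcal R_k$'' holds vacuously for these radii. By Proposition~\ref{prop:main} it holds a.a.s.\ for all $r\ge\rho$. The implications ``$\mathcal R_k\Rightarrow k$-connected $\Rightarrow\delta\ge k$'' hold for all $r$ as soon as $|P|\ge5$, by Lemma~\ref{lem:necessary}. Intersect the events for $k=2$ and $k=3$.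
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:threshold}]
The sequence $\omega_n$ may grow too fast for Lemma~\ref{lem:firstmoment}, so we truncate it: let $\omega_n'=\min(\omega_n,\sqrt{\log\ell})$. Then $\omega_n'\to\infty$, $\omega_n'=o(\log\ell)$ and $\omega_n'\le\omega_n$. Define $r_n^\pm$ by $\pi(r_n^\pm)^2=\ell+c_k\log\ell\pm\omega_n'$; the right-hand side is positive for large $n$. With $c=c_k=2k-3$ the exponents of $\ell$ in Lemma~\ref{lem:firstmoment} are $2-k$ and $0$.

In 1(a) and 2(a), with $k=2$ and $k=3$ respectively, $r_n\ge r_n^+$ for large $n$, and $\mathbb EN_{r_n^+}=O\bigl(\ell^{2-k}e^{-\omega_n'}+e^{-\omega_n'/2}\bigr)+o(1)\to0$. By Lemma~\ref{lem:moments}(i), a.a.s.\ $\delta(G_{r_n})\ge\delta(G_{r_n^+})\ge k$, and by Theorem~\ref{thm:hitting} the framework $\mathcal G_r(n)$ a.a.s.\ has property $\mathcal R_k$.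

In 1(b) and 2(b), $r_n\le r_n^-$ for large $n$, and
\[
\mathbb EN_{r_n^-}\ge(1+o(1))\frac{2^{2-k}\sqrt\pi}{(k-1)!}\,e^{\omega_n'/2}+o(1)\to\infty .
\]
By Lemma~\ref{lem:moments}(ii), a.a.s.\ $\delta(G_{r_n})\le\delta(G_{r_n^-})\le k-1$, and by Lemma~\ref{lem:necessary} the framework $\mathcal G_r(n)$ a.a.s.\ fails property $\mathcal R_k$.
\end{proof}

For the limit law we need the probability that there is no low vertex when $\mathbb EN_r$ has a finite positive limit. Low vertices are rare, they depend only on their surroundings, and by Lemma~\ref{lem:pairs} they do not cluster. The following consequence of the theorem of Arratia, Goldstein and Gordon \cite[Theorem 1]{AGG} turns these three facts into a Poisson approximation. Let $(\xi_i)$ be a finite family of indicator variables, $p_i=\mathbb E\xi_i$ and $W=\sum_i\xi_i$. For each $i$ let $\mathcal B_i\ni i$ be a set of indices such that $\xi_i$ is independent of the family $(\xi_j)_{j\notin\mathcal B_i}$. Then the total variation distance $d_{TV}(W,Z)=\sup_A|\Pr[W\in A]-\Pr[Z\in A]|$ between $W$ and a Poisson variable $Z$ with mean $\mathbb EW$ satisfies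
\begin{equation}\label{eq:agg}
d_{TV}(W,Z)\le2(b_1+b_2),\qquad b_1=\sum_i\sum_{j\in\mathcal B_i}p_ip_j,\qquad b_2=\sum_i\sum_{j\in\mathcal B_i\setminus\{i\}}\mathbb E\,\xi_i\xi_j .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
Let $\pi r^2=\ell+c_k\log\ell+\alpha$. By Lemma~\ref{lem:firstmoment}, $\mathbb EN_r\to\lambda_k(\alpha)$, where
\[
\lambda_2(\alpha)=e^{-\alpha}+\sqrt\pi\,e^{-\alpha/2},\qquad\lambda_3(\alpha)=\frac{\sqrt\pi}4\,e^{-\alpha/2};
\]
for $k=3$ the interior term has the factor $\ell^{-1}$ and vanishes. By Theorem~\ref{thm:hitting} the probability of $\mathcal R_k$ equals $\Pr[N_r=0]+o(1)$, so it suffices to prove $\Pr[N_r=0]\to e^{-\lambda_k(\alpha)}$.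

To obtain a finite family of indicators, partition $S$ into square cells $Q_i$ of diameter at most $r/4$. Let $\xi_i$ be the indicator of the event that $Q_i$ contains a low vertex of $G_r$, so that $W=0$ if and only if $N_r=0$. Let $\mathcal B_i=\{j:\operatorname{dist}(Q_i,Q_j)\le2r\}$. The variable $\xi_i$ depends only on the points of $P$ within distance $r$ of $Q_i$, and for $j\notin\mathcal B_i$ the $r$-neighborhoods of $Q_i$ and $Q_j$ are disjoint. So $\xi_i$ is independent of $(\xi_j)_{j\notin\mathcal B_i}$, and \eqref{eq:agg} applies. Let $Y$ be the number of ordered pairs of distinct low vertices at distance at most $3r$; by Lemma~\ref{lem:pairs}, $\mathbb EY\le Cr^{-2}\mathbb EN_r\to0$.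

\emph{The term $b_1$.} By \eqref{eq:mecke} and \eqref{eq:quarter}, $p_j\le\int_{Q_j}F(|S\cap B(x,r)|)\,dx\le|Q_j|F(\pi r^2/4)$. The cells $Q_j$ with $j\in\mathcal B_i$ lie in a disc of radius $2r+\frac r4+\frac r4$ about any point of $Q_i$, so $\sum_{j\in\mathcal B_i}p_j\le Cr^2F(\pi r^2/4)=n^{-1/4+o(1)}$. As $\sum_ip_i\le\mathbb EN_r$, we get $b_1\le n^{-1/4+o(1)}\mathbb EN_r\to0$.

\emph{The term $b_2$.} If $\xi_i\xi_j=1$ with $j\in\mathcal B_i\setminus\{i\}$, there are low vertices $x\in Q_i$ and $y\in Q_j$ at distance at most $2r+\frac r4+\frac r4\le3r$, and the pair $(x,y)$ determines $(i,j)$. So $b_2\le\mathbb EY\to0$.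

\emph{The mean of $W$.} A cell with $\nu\ge1$ low vertices contributes $\nu-1\le\nu(\nu-1)$ to $N_r-W$, so $0\le N_r-W\le Y$ and $\mathbb EW\to\lambda_k(\alpha)$.

By \eqref{eq:agg}, $\Pr[N_r=0]=\Pr[W=0]=e^{-\mathbb EW}+o(1)\to e^{-\lambda_k(\alpha)}$.

For the last assertion let $\pi r_n^2=\ell+c_k\log\ell+\alpha_n$, and let $\pi_n$ be the probability of $\mathcal R_k$. If $\alpha_n\to\infty$, then $\pi_n\to1$ by Theorem~\ref{thm:threshold} with $\omega_n=\alpha_n-1$. If $\alpha_n\to-\infty$, then $\pi_n\to0$ by Theorem~\ref{thm:threshold} with $\omega_n=-\alpha_n-1$. If $\alpha_n\not\to\infty$, then $\alpha_n\le\alpha$ along a subsequence for some constant $\alpha$. Property $\mathcal R_k$ is monotone in $r$, because increasing $r$ adds edges, so along this subsequence $\pi_n$ is at most the probability at $\alpha$, and $\liminf\pi_n\le e^{-\lambda_k(\alpha)}<1$. If $\alpha_n\not\to-\infty$, then $\alpha_n\ge\alpha$ along a subsequence for some constant $\alpha$, and the same comparison gives $\limsup\pi_n\ge e^{-\lambda_k(\alpha)}>0$.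
\end{proof}

\begin{thebibliography}{9}

\bibitem{AGG}
Arratia, Goldstein and Gordon, \emph{Two moments suffice for Poisson approximations}, Ann. Probab. 17 (1989).

\bibitem{OGM}
\emph{Optimization In Geometric Materials}, \texttt{https://github.com/\allowbreak matthiashimmelmann/\allowbreak matthiashimmelmann.github.io}.

\end{thebibliography}
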